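\title{Balanced domains of holomorphy and holomorphic functions of slow growth}

\begin{abstract}
For a domain $G\subset\mathbb{C}^n$ let $\delta_G$ be the minimum of the distance to the complement of $G$ and of $(1+\|z\|^2)^{-1/2}$. We ask whether, for every balanced domain of holomorphy $G$ and every $N>0$, the holomorphic functions $f$ with $\delta_G^N|f|$ bounded have no common continuation beyond $G$. The answer is yes for $n=1$ and no for $n\ge2$: there is a proper balanced domain of holomorphy on which every such function with $N<1$ is entire. The proof counts zeros of homogeneous polynomials near a Cantor set of complex lines. In $\mathbb{C}^2$ the exponent $1$ is the threshold: for $N>1$ there is never a common continuation. We also give a sufficient condition for a positive answer, which covers all bounded balanced domains of holomorphy.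
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A domain of holomorphy is one beyond which its holomorphic functions have no common continuation. We ask whether this remains true when only functions of very slow growth are admitted.

Let $\|\cdot\|$ be the Euclidean norm on $\mathbb{C}^n$ and $\delta_0(z)=(1+\|z\|^2)^{-1/2}$. For an open set $G\subset\mathbb{C}^n$ let $\rho_G$ be the Euclidean distance to $\mathbb{C}^n\setminus G$ (with $\rho_{\mathbb{C}^n}\equiv+\infty$), and put $\delta_G=\min(\rho_G,\delta_0)$. With $O(G)$ the space of holomorphic functions on $G$, define for $N>0$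
\[
O^{(N)}(G,\delta_G)=\{f\in O(G):\ \|f\|_N<\infty\},\qquad \|f\|_N=\sup_G\delta_G^N|f| .
\]
A function in this space grows at most like $\rho_G^{-N}$ at the boundary and like $\|z\|^N$ at infinity, whichever is larger. Since $\delta_G\le1$, the spaces increase with $N$ and contain all bounded holomorphic functions.

A domain is a nonempty connected open set. For a family $\mathcal{F}\subset O(G)$, a domain $G$ is an \emph{$\mathcal{F}$-domain of holomorphy} if there are no domains $U,U_0$ with $U_0\subset U\cap G$ and $U\not\subset G$ such that every $f\in\mathcal{F}$ has a continuation $\tilde f\in O(U)$ with $\tilde f=f$ on $U_0$. For $\mathcal{F}=O(G)$ this is the usual notion of a domain of holomorphy; if $G$ is an $\{f\}$-domain of holomorphy, then $f$ is called \emph{nonextendable}. We say \emph{$O^{(N)}$-domain of holomorphy} when $\mathcal{F}=O^{(N)}(G,\delta_G)$. The domain $G$ is \emph{of type $O^{(>0)}$} if it is an $O^{(N)}$-domain of holomorphy for every $N>0$. Equivalently, each space $O^{(N)}(G,\delta_G)$ contains a nonextendable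 function; our proofs do not need this second form. Finally, $G$ is \emph{balanced} if $\lambda z\in G$ whenever $z\in G$, $\lambda\in\mathbb{C}$, $|\lambda|\le1$. The following question comes from \cite{EDH}:
\begin{quote}
\emph{Is every balanced domain of holomorphy in $\mathbb{C}^n$ of type $O^{(>0)}$?}
\end{quote}
The domain $\mathbb{C}^n$ is trivially of this type, so the question concerns proper subdomains.

\subsection*{The simplest cases}
Let $U,U_0$ be as in the definition and let $W$ be the component of $U\cap G$ containing $U_0$, so that $\tilde f=f$ on $W$. Since $U$ is connected and $W\ne U$, there is a point $b\in U\cap\partial W$, and $b\in\partial G$ because a point of $U\cap G$ in the closure of $W$ lies in $W$. Each $f\in\mathcal{F}$ is bounded on $W$ near $b$. Hence $G$ is an $\mathcal{F}$-domain of holomorphy as soon as for each $b\in\partial G$ some $f\in\mathcal{F}$ satisfies $|f(z)|\to\infty$ as $G\ni z\to b$.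

A plane domain is an $O^{(N)}$-domain of holomorphy for $N\ge1$, by the functions $(z-b)^{-1}$. For $N<1$ this fails on the punctured disc: there $\delta_G(z)=|z|$ for $|z|\le\frac12$, and a singularity with $|f|\le A|z|^{-N}$ is removable. On the other hand every convex domain is of type $O^{(>0)}$. For $b\in\partial G$ take a complex linear form $\ell$ of norm $1$ with $\operatorname{Re}\ell<\operatorname{Re}\ell(b)$ on $G$. Then $\operatorname{Re}(\ell(b)-\ell(z))\ge\rho_G(z)$, so the principal branch of $(\ell(b)-\ell)^{-N}$ lies in $O^{(N)}(G,\delta_G)$ and blows up at $b$. A proper balanced domain in $\mathbb{C}$ is a disc $\{|z|<R\}$, so the answer is yes for $n=1$; the disc even carries the bounded function $\sum_j2^{-j}(z/R)^{2^j}$, which is nonextendable by Hadamard's gap theorem.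

In the punctured disc the obstruction is that the complement is thin. The complement of a balanced domain of holomorphy is not thin in this sense: with $b$ it contains all $\lambda b$, $|\lambda|\ge1$, and it has positive volume near each boundary point (see the proof of Lemma~\ref{lem:criterion}). One would therefore guess that the answer is yes in all dimensions.

\subsection*{Results}
The guess is wrong for every $n\ge2$.

\begin{theorem}\label{thm:counter}
For every $n\ge2$ there is a balanced domain of holomorphy $G\subsetneq\mathbb{C}^n$ such that for every $N\in(0,1)$ every $f\in O^{(N)}(G,\delta_G)$ extends to an entire function on $\mathbb{C}^n$. In particular (take $U=\mathbb{C}^n$, $U_0=G$), $G$ is not of type $O^{(>0)}$.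
\end{theorem}

\begin{theorem}\label{thm:threshold}
Every balanced domain of holomorphy $G\subsetneq\mathbb{C}^2$ is an $O^{(N)}$-domain of holomorphy for every $N>1$.
\end{theorem}

So in $\mathbb{C}^2$ the critical exponent is exactly $1$. We do not settle the case $N=1$ itself.

It is known that a domain $G\subsetneq\mathbb{C}^n$ is a balanced domain of holomorphy if and only if $G=\{h<1\}$ for a plurisubharmonic $h:\mathbb{C}^n\to\mathbb{R}$, $h\not\equiv0$, with $h(\lambda z)=|\lambda|h(z)$ for all $z$ and $\lambda$. Let $\mathcal{H}$ be the class of plurisubharmonic $\psi\not\equiv-\infty$ on $\mathbb{C}^n$ with $\psi(\lambda z)=\psi(z)+\log|\lambda|$; we check in Section~\ref{sec:homog} that $v=\log h\in\mathcal{H}$. For $n=2$, the \emph{Riesz measure} of $v$ is the probability measure on $\mathbb{P}^1$ that equals $\frac1{2\pi}\Delta[v(1,\zeta)]$ in the chart $[1:\zeta]$ and $\frac1{2\pi}\Delta[v(\zeta,1)]$ in the chart $[\zeta:1]$. Let $S$ be the unit sphere.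

\begin{theorem}\label{thm:positive}
Let $G=\{h<1\}\subsetneq\mathbb{C}^n$, $n\ge2$, be a balanced domain of holomorphy and $v=\log h$. Suppose that
\begin{itemize}
\item[(D)] there is $w\in\mathcal{H}$ such that for every $T>0$ there is a constant $c(T)$ with $w\le Tv+c(T)$ on $S$.
\end{itemize}
Then $G$ is of type $O^{(>0)}$. In particular:
\begin{enumerate}
\item[(1)] every bounded balanced domain of holomorphy is of type $O^{(>0)}$;
\item[(2)] if $n=2$ and the Riesz measure of $\log h$ on $\mathbb{P}^1$ gives no mass to $\{h=0\}$, then $G$ is of type $O^{(>0)}$.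
\end{enumerate}
\end{theorem}

The set $\{h=0\}$ is the union of the complex lines through $0$ contained in $G$. Condition (D) asks for a function of the same homogeneity as $v$ that tends to $-\infty$ along this set faster than every multiple of $v$. The choice $w=v$ works only when $v$ is bounded below on $S$.

On a balanced domain the question is one about homogeneous polynomials (Section~\ref{sec:homog}). Sections~\ref{sec:zeros}--\ref{sec:one} prove Theorem~\ref{thm:counter} by showing that the growth condition forces more zeros on such a polynomial than its degree allows; Section~\ref{sec:cantor} contains the shortest counterexample, valid for $N<\frac12$. Sections~\ref{sec:OT}--\ref{sec:special} prove the positive results by constructing polynomials through $L^2$ extension.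

Throughout, $D(a,r)$ and $\overline D(a,r)$ are the open and closed discs in $\mathbb{C}$, and $B(z,r)$, $\overline B(z,r)$ are balls in $\mathbb{C}^n$.

\section{Reduction to homogeneous polynomials}\label{sec:homog}

A function $u:\Omega\to[-\infty,\infty)$ on an open set $\Omega\subset\mathbb{C}^n$ is plurisubharmonic (psh) if it is upper semicontinuous (usc) and $u(z)\le\frac1{2\pi}\int_0^{2\pi}u(z+e^{i\theta}a)\,d\theta$ whenever the closed disc $\{z+\zeta a:|\zeta|\le1\}$ lies in $\Omega$. We use these standard facts. The value $u(z)$ is at most the mean of $u$ over any ball centered at $z$. On a domain, $u$ is either $\equiv-\infty$ or locally integrable. Two psh functions that agree almost everywhere agree everywhere. If $u$ is psh, so are $e^u$ and the composition of $u$ with a holomorphic map.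

Let $h$ be as in the introduction. Then $h(0)=0$, and $h\ge0$ by the sub-mean inequality on circles around $0$. To see that $v=\log h$ is psh, suppose $v(z+\zeta a)\le\operatorname{Re}p(\zeta)$ on $|\zeta|=1$ for a polynomial $p$. The subharmonic function $\zeta\mapsto h\big(e^{-p(\zeta)}(z+\zeta a)\big)$ is at most $1$ on $|\zeta|=1$, hence at $\zeta=0$, which says $v(z)\le\operatorname{Re}p(0)$; this is the classical criterion for subharmonicity. Thus $v\in\mathcal{H}$ and $G=\{v<0\}$. Conversely, for $v\in\mathcal{H}$ the set $\{v<0\}$ is open, star-shaped about $0$ and proper, so it is a balanced domain of holomorphy by the characterization quoted above, with $h=e^v$.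

Rotation $z\mapsto e^{i\theta}z$ preserves a balanced domain and its weight $\delta_G$. Averaging over rotations splits a function into homogeneous parts without loss in the growth bound.

\begin{lemma}\label{lem:parts}
Let $G$ be a balanced domain, $f\in O^{(N)}(G,\delta_G)$, and let $f=\sum_kQ_k$ be the expansion of $f$ near $0$ into homogeneous polynomials $Q_k$ of degree $k$. Then $\|Q_k\|_N\le\|f\|_N$ for all $k$.
\end{lemma}

\begin{proof}
The function $z\mapsto\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}z)e^{-ik\theta}\,d\theta$ is holomorphic on $G$ and equals $Q_k$ near $0$, hence on $G$. Its modulus is at most $\|f\|_N\,\delta_G(z)^{-N}$ because $\delta_G(e^{i\theta}z)=\delta_G(z)$.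
\end{proof}

So if all homogeneous polynomials of norm at most $A$ have coefficients that decay faster than exponentially in the degree, every $f$ is entire. In the other direction, polynomials of bounded norm that blow up outside $G$ prevent continuation.

\begin{lemma}\label{lem:criterion}
Let $G=\{v<0\}$ with $v\in\mathcal{H}$, and let $N>0$. Assume that for almost every $z_0\in\{v>0\}$ there is a sequence of polynomials $Q_k$ with $\sup_k\|Q_k\|_N<\infty$ and $\sup_k|Q_k(z_0)|=\infty$. Then $G$ is an $O^{(N)}$-domain of holomorphy.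
\end{lemma}

\begin{proof}
Suppose that $U,U_0$ violate the conclusion. The space $O^{(N)}(G,\delta_G)$ is a Banach space, in which convergence implies locally uniform convergence since $\delta_G$ is continuous and positive. The continuation $\tilde f$ is unique because $U$ is connected, so $f\mapsto\tilde f$ is a linear map into the Fr\'echet space $O(U)$. Its graph is closed: if $f_j\to f$ and $\tilde f_j\to g$, then $g=f$ on $U_0$, so $g=\tilde f$. By the closed graph theorem the map is continuous. Take $b\in U\cap\partial G$ and $\varepsilon>0$ with $\overline B(b,\varepsilon)\subset U$. A polynomial $Q$ of finite norm is its own continuation, so $\sup_{B(b,\varepsilon)}|Q|\le C\|Q\|_N$ with $C$ independent of $Q$.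

Since $b\notin G$, we have $v(b)\ge0$ and $v((1+s)b)>0$ for $s>0$. For small $s$ the point $(1+s)b$ lies in $B(b,\varepsilon)$, and the mean of $v$ over a small ball around it is positive. So $\{v>0\}\cap B(b,\varepsilon)$ has positive measure and contains a point $z_0$ as in the hypothesis. There $\sup_k|Q_k(z_0)|\le C\sup_k\|Q_k\|_N<\infty$, a contradiction.
\end{proof}

\begin{example}\label{ex:hyperbola}
Let $G=\{|z_1z_2|<1\}$, so $v=\frac12\log|z_1|+\frac12\log|z_2|$. Let $N<1$ and $f\in O^{(N)}(G,\delta_G)$. Averaging over rotations of each variable, as in Lemma~\ref{lem:parts}, shows that every term $cz_1^pz_2^q$ of the Taylor series of $f$ has norm at most $\|f\|_N$. For $t\ge1$ the ball of radius $1/(4t)$ about $z^0=(t,1/(4t))$ lies in $\{|z_1|<2t,\ |z_2|<1/(2t)\}\subset G$, and $\delta_0(z^0)\ge1/(4t)$. Hence $|c|\,4^{-q}t^{p-q}\le\|f\|_N(4t)^N$ for all $t\ge1$, and $c=0$ if $p>q$; by symmetry $c=0$ unless $p=q$. A homogeneous polynomial of degree $k$ and finite norm must vanish to order $k/2$ along each axis. Orders of vanishing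 are integers, so all odd degrees are lost. The even degrees survive: the polynomials $(z_1z_2)^l$ are bounded by $1$ on $G$ and blow up on $\{v>0\}$, so $G$ is of type $O^{(>0)}$ by Lemma~\ref{lem:criterion}.
\end{example}

A counterexample must lose all large degrees in this way. We replace the two axes by a measure on the set of lines through $0$.

\section{Domains defined by a measure, and forced zeros}\label{sec:zeros}

Let $\mu$ be a probability measure supported in $\overline D(0,\frac14)$. Put
\[
v_\mu(z)=\int\log|z_2-\xi z_1|\,d\mu(\xi)\quad(z\in\mathbb{C}^2),\qquad u(\zeta)=v_\mu(1,\zeta),\qquad G_\mu=\{v_\mu<0\}.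
\]
The integrands are psh and locally uniformly bounded above, so $v_\mu$ is usc by Fatou's lemma and has the sub-mean property by Fubini's theorem. Also $v_\mu(\lambda z)=v_\mu(z)+\log|\lambda|$ and $v_\mu(0,1)=0$. Thus $v_\mu\in\mathcal{H}$, and $G_\mu\not\ni(0,1)$ is a proper balanced domain of holomorphy. For $z_1\ne0$ we have $v_\mu(z)=\log|z_1|+u(z_2/z_1)$. For a homogeneous polynomial $Q$ of degree $k$ let $q(\zeta)=Q(1,\zeta)$. This polynomial has degree at most $k$ and the same coefficients as $Q$. Let $\|q\|_{\mathbb{D}}=\max_{|\zeta|\le1}|q(\zeta)|$.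

If a disc of radius $r$ has mass $m$, then $u\le m\log(3r)$ near it, so over this disc $G_\mu$ reaches out to distance about $r^{-m}$ from the origin, while staying at distance about $r$ from the boundary. Homogeneity converts this into smallness of $q$.

\begin{lemma}\label{lem:small}
Let $Q$ be homogeneous of degree $k$ with $|Q|\le A\delta_{G_\mu}^{-N}$ on $G_\mu$. Let $|a|\le\frac14$, $0<r\le\frac18$, $m=\mu(\overline D(a,r))$, and assume $(3r)^m\le\frac12$. Then $|q|\le A\,4^N6^k\,r^{km-N}$ on $\overline D(a,r)$.
\end{lemma}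

\begin{proof}
If $|\zeta'-a|\le2r$, then $|\zeta'|\le\frac12$, so $|\zeta'-\xi|\le\frac34<1$ for $\xi\in\operatorname{supp}\mu$, and $|\zeta'-\xi|\le3r$ for $\xi\in\overline D(a,r)$. Hence
\begin{equation}\label{eq:upot}
u\le m\log(3r)\quad\text{on }\overline D(a,2r).
\end{equation}
Fix $\zeta\in\overline D(a,r)$, so $|\zeta|\le\frac38$. Let $t=\frac12(3r)^{-m}\ge1$ and $z^0=(t,t\zeta)$. If $\|z-z^0\|<r/4$, then $1-r/4<|z_1|<2t$ and
\[
\Big|\frac{z_2}{z_1}-\zeta\Big|\le\frac{|z_2-t\zeta|+|\zeta|\,|z_1-t|}{|z_1|}\le\frac{(r/4)(3/2)}{1-r/4}<r .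
\]
So $z_2/z_1\in\overline D(a,2r)$ and $e^{v_\mu(z)}\le|z_1|(3r)^m<2t(3r)^m=1$. Thus $\rho_{G_\mu}(z^0)\ge r/4$. Since $t\ge1$, $m\le1$ and $3r<1$,
\[
\delta_0(z^0)\ge\big(1+\tfrac54t^2\big)^{-1/2}\ge\tfrac2{3t}=\tfrac43(3r)^m\ge4r .
\]
Therefore $\delta_{G_\mu}(z^0)\ge r/4$ and $|q(\zeta)|=t^{-k}|Q(z^0)|\le 2^k(3r)^{km}A(4/r)^N\le A4^N6^kr^{km-N}$.
\end{proof}

\begin{example}\label{ex:atoms}
Let $\mu$ consist of $p$ atoms $\xi_1,\dots,\xi_p$ of mass $1/p$. Letting $r\to0$ in Lemma~\ref{lem:small} shows that $q$ vanishes at each $\xi_j$ to order at least $k/p-N$. Write $k=lp+s$ with $0\le s<p$. If $s/p>N$, each order is at least $l+1$, so $q$ has at least $(l+1)p>k$ zeros and $Q=0$. In particular, for $N<\frac12$ all degrees $k$ with $p/2\le k<p$ are lost. The degrees $lp$ survive, through the powers of $\prod_j(z_2-\xi_jz_1)$, which are bounded by $1$ on $G_\mu$.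
\end{example}

The intervals $[p/2,p)$ with $p=2^i$ cover all degrees. We therefore want one measure that looks like $2^i$ equal atoms for every $i$, each time at a suitable scale. At a fixed scale $r>0$ Lemma~\ref{lem:small} no longer gives vanishing at a point, only smallness on a disc. Jensen's formula turns smallness into nearby zeros, provided that $q$ is not small everywhere.

\begin{lemma}\label{lem:jensen}
Let $q\not\equiv0$ be a polynomial of degree at most $k$, let $|a|\le\frac14$, $0<r<\rho\le1$, and let $n(a,\rho)$ be the number of zeros of $q$ in $D(a,\rho)$, with multiplicity. Then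
\[
n(a,\rho)\log\frac\rho r\ \ge\ \log\|q\|_{\mathbb{D}}-\max_{\overline D(a,r)}\log|q|-k\log\frac4\rho .
\]
\end{lemma}

\begin{proof}
Write $q=c\prod_j(\zeta-\zeta_j)$ with at most $k$ factors and let $d_j=|\zeta_j-a|$. The mean of $\log|q|$ over the circle $|\zeta-a|=x$ is $J(x)=\log|c|+\sum_j\log\max(x,d_j)$. Only zeros with $d_j<\rho$ contribute to $J(\rho)-J(r)$, each at most $\log(\rho/r)$, so $J(\rho)-J(r)\le n(a,\rho)\log(\rho/r)$. Each zero contributes at most $\log(2/\rho)$ to $J(2)-J(\rho)$, so $J(2)-J(\rho)\le k\log(2/\rho)$. For $|\zeta|\le1$ we have $|\zeta-\zeta_j|\le2+d_j\le2\max(2,d_j)$, so $\log\|q\|_{\mathbb{D}}\le J(2)+k\log2$. Finally $J(r)\le\max_{\overline D(a,r)}\log|q|$. Adding the four inequalities gives the claim.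
\end{proof}

\begin{proposition}\label{prop:count}
Let $0<N<1$, $k\ge1$, and let $Q,a,r,m$ be as in Lemma~\ref{lem:small}. Let $r<\rho\le1$. If $\|q\|_{\mathbb{D}}\ge e^{-k^2}$, then
\begin{equation}\label{eq:count}
n(a,\rho)\ \ge\ km-N-\varepsilon,\qquad \varepsilon=\frac{k^2+k\log(24/\rho)+\log^+A+2}{\log(1/r)} .
\end{equation}
\end{proposition}

\begin{proof}
Let $s=\log(1/r)\ge\log(\rho/r)$. By Lemmas~\ref{lem:jensen} and~\ref{lem:small},
\[
n(a,\rho)\,s\ge-k^2-\big(\log A+N\log4+k\log6-(km-N)s\big)-k\log(4/\rho).
\]
Use $N\log4<2$ and divide by $s$.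
\end{proof}

The threshold $e^{-k^2}$ is small enough to force convergence on all of $\mathbb{C}^2$. Say that a balanced domain $G\subset\mathbb{C}^2$ has \emph{fast decay for $N$} if for every $A>0$ there is $k_0$ such that $\|q\|_{\mathbb{D}}<e^{-k^2}$ for every homogeneous $Q$ of degree $k\ge k_0$ with $|Q|\le A\delta_G^{-N}$ on $G$. That $k_0$ does not depend on $Q$ is what lets us pass to higher dimension.

\begin{lemma}\label{lem:product}
Let $G_\mu$ have fast decay for $N$ and let $n\ge2$. Then $G_n=G_\mu\times\mathbb{C}^{n-2}$ is a proper balanced domain of holomorphy, and every $f\in O^{(N)}(G_n,\delta_{G_n})$ extends to an entire function.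
\end{lemma}

\begin{proof}
Write points as $(z,y)\in\mathbb{C}^2\times\mathbb{C}^{n-2}$; for $n=2$ the variable $y$ is absent. The function $(z,y)\mapsto v_\mu(z)$ lies in $\mathcal{H}$ and defines $G_n$. We have $\rho_{G_n}(z,y)=\rho_{G_\mu}(z)$, and $1+\|z\|^2+\|y\|^2\le(1+\|z\|^2)(1+R^2)$ for $\|y\|\le R$. Hence $\delta_{G_n}(z,y)\ge(1+R^2)^{-1/2}\delta_{G_\mu}(z)$, and $f(\cdot,y)$ has norm at most $A_R=(1+R^2)^{N/2}\|f\|_N$ on $G_\mu$. Let $Q_k(z,y)$ be the part of $f(\cdot,y)$ homogeneous of degree $k$ in $z$. Its coefficients are multiples of $z$-derivatives of $f$ at $(0,y)$, so they are entire in $y$. By Lemma~\ref{lem:parts}, fast decay and Cauchy's inequalities on the unit disc, these coefficients are at most $e^{-k^2}$ in modulus for $\|y\|\le R$ and $k\ge k_0(A_R)$, so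
\[
|Q_k(z,y)|\le(k+1)e^{-k^2}\max(|z_1|,|z_2|)^k .
\]
The series $\sum_kQ_k$ converges locally uniformly on $\mathbb{C}^n$. Its sum is entire and agrees with $f$ near $0$, hence on $G_n$.
\end{proof}

It remains to find $\mu$ such that $G_\mu$ has fast decay.

\section{A Cantor measure and the range $N<\frac12$}\label{sec:cantor}

At level $i$ we want $2^i$ discs of radius $r_i$ and mass $2^{-i}$, separated at the scale $r_{i-1}$ of the previous level. With $k\approx2^i$, $\rho\approx r_{i-1}$ and $s_i=\log(1/r_i)$, the error in \eqref{eq:count} is about $(4^i+2^is_{i-1})/s_i$. We make it tend to $0$ by setting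
\[
s_0=\log8,\qquad s_i=8^is_{i-1},\qquad r_i=e^{-s_i},\qquad \rho_i=r_{i-1}/4\quad(i\ge1).
\]
Then $r_0=\frac18$, and $r_i\le r_{i-1}/8$ because $s_i-s_{i-1}\ge7\log 8$; consequently $\sum_{j\ge i}r_j\le\frac87r_i$. Let $\nu$ be the distribution of $\sum_{j\ge1}\varepsilon_jr_{j-1}/2$, where the $\varepsilon_j=\pm1$ are independent fair signs. For $I\in\{\pm1\}^i$ let $x_I=\sum_{j\le i}I_jr_{j-1}/2$.

\begin{lemma}\label{lem:cantor}
Let $i\ge1$.
\begin{enumerate}
\item[(a)] The points $x_I$ and the support of $\nu$ lie in $\overline D(0,\frac1{14})$.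
\item[(b)] The $2^i$ discs $D(x_I,\rho_i)$, $I\in\{\pm1\}^i$, are pairwise disjoint, and $r_i<\rho_i\le\frac1{32}$.
\item[(c)] $\nu(\overline D(x_I,r_i))=2^{-i}$, and these discs cover $\operatorname{supp}\nu$.
\item[(d)] $2^{-i}s_i\ge2\cdot4^i$, and $(3r_i)^{2^{-i}}\le\frac12$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $\sum_{j\ge1}r_{j-1}/2\le\frac47r_0=\frac1{14}$.

(b) If $I\ne I'$ first differ at the index $p\le i$, then $|x_I-x_{I'}|\ge r_{p-1}-\sum_{j\ge p}r_j\ge r_{p-1}-\frac17r_{p-1}\ge\frac67r_{i-1}>2\rho_i$. Also $r_i\le r_{i-1}/8<\rho_i\le r_0/4$.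

(c) If the first $i$ signs are $I$, the sum lies within $\sum_{j>i}r_{j-1}/2\le\frac47r_i$ of $x_I$. So each disc $\overline D(x_I,r_i)$ has mass at least $2^{-i}$; the discs are disjoint by (b), and their closed union has full mass.

(d) $s_i\ge8^is_0\ge2\cdot8^i$, so $2^{-i}(s_i-\log3)\ge8-\frac12\log3\ge\log2$.
\end{proof}

\begin{proposition}\label{prop:half}
The domain $G_\nu$ has fast decay for every $N\in(0,\frac12)$. Hence for every $n\ge2$ and $N\in(0,\frac12)$ every function in $O^{(N)}(G_n,\delta_{G_n})$, $G_n=G_\nu\times\mathbb{C}^{n-2}$, extends to an entire function, and $G_n$ is not of type $O^{(>0)}$.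
\end{proposition}

\begin{proof}
Let $Q$ be homogeneous of degree $k\ge1$ with $|Q|\le A\delta_{G_\nu}^{-N}$ and $\|q\|_{\mathbb{D}}\ge e^{-k^2}$. Choose $i\ge1$ with $2^{i-1}\le k<2^i$. By Lemma~\ref{lem:cantor}, Proposition~\ref{prop:count} applies with $a=x_I$, $r=r_i$, $\rho=\rho_i$, $m=2^{-i}$. Since $km\ge\frac12$ and $\log(24/\rho_i)=\log96+s_{i-1}$,
\[
n(x_I,\rho_i)\ge\frac12-N-\frac{4^i+2^i(\log96+s_{i-1})+\log^+A+2}{8^is_{i-1}} .
\]
The fraction tends to $0$ as $i\to\infty$. So there is $k_0=k_0(N,A)$ such that for $k\ge k_0$ the integer $n(x_I,\rho_i)$ is positive for each of the $2^i$ disjoint discs. Then $q\not\equiv0$ has at least $2^i>k$ zeros, which is impossible. The rest is Lemma~\ref{lem:product}.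
\end{proof}

This already answers the question negatively for all $n\ge2$.

\section{The range $N<1$: proof of Theorem~\ref{thm:counter}}\label{sec:one}

For $N\ge\frac12$ the count on $G_\nu$ yields nothing when $k$ is a power of $2$: at each level $km$ is either an integer, which forces at most $k$ zeros in total, or at most $\frac12$, which forces none. A surplus of zeros comes from discs with $N<km<1$, each of which contains one zero although its fair share is $km$. To have such discs for every $k$ and every $N<1$ we mix copies of $\nu$ with weights whose consecutive ratios tend to $1$. One copy then supplies the surplus. The other copies are counted at a coarser level, where there are few discs, so that the loss of at most one zero per disc is small.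

For $p\ge1$ let
\[
\gamma_p=\frac1{p(p+1)},\qquad R_p=2^{-p-4},\qquad \Phi_p(\xi)=2^{-p-2}+R_p\xi,\qquad \mu=\sum_{p\ge1}\gamma_p\,(\Phi_p)_*\nu .
\]
Here $\sum_{p>b}\gamma_p=1/(b+1)$, so $\mu$ is a probability measure. The discs $\Delta_p=\Phi_p(D(0,1))$ lie in $D(0,\frac14)$ and are pairwise disjoint, since for $p<p'$ their centers are at distance at least $2^{-p-3}>R_p+R_{p'}$. Call $\overline D(\Phi_p(x_I),R_pr_i)$, $I\in\{\pm1\}^i$, a \emph{cell} of piece $p$ and level $i$, and $D(\Phi_p(x_I),R_p\rho_i)$ its \emph{enlargement}. By Lemma~\ref{lem:cantor}, both lie in $\Delta_p$, the cell has $\mu$-mass exactly $\gamma_p2^{-i}$, and if one level is chosen for each piece, all the enlargements are pairwise disjoint.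

By Lemma~\ref{lem:product} it suffices to show that $G_\mu$ has fast decay for every $N\in(0,1)$. Fix $N$ and put $\alpha=(1+2N)/3$, $\beta=(2+N)/3$, so $N<\alpha<\beta<1$. Since $\gamma_p/\gamma_{p+1}=(p+2)/p\to1$, there is $p_0$ with $\gamma_p/\gamma_{p+1}\le\beta/\alpha$ for $p\ge p_0$. Choose $p_1>p_0$ with $\gamma_{p_1}\le\frac12\gamma_{p_0}$.

\emph{Claim: for every $k\ge1$ there are $p\in\{p_0,\dots,p_1\}$ and $l\in\mathbb{Z}$ with $\alpha\le k\gamma_p2^{-l}<\beta$.} Let $l$ be maximal with $k\gamma_{p_0}2^{-l}\ge\alpha$. Then $k\gamma_{p_1}2^{-l}\le k\gamma_{p_0}2^{-l-1}<\alpha$. Let $p$ be the largest index in $\{p_0,\dots,p_1\}$ with $k\gamma_p2^{-l}\ge\alpha$. Then $p<p_1$ and $k\gamma_p2^{-l}\le\frac\beta\alpha k\gamma_{p+1}2^{-l}<\beta$. This proves the claim, and it gives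
\begin{equation}\label{eq:level}
k\gamma_{p_1}\le k\gamma_p/\beta<2^l\le k/\alpha .
\end{equation}

Let $g=\gamma_{p_1}(\frac1\beta-1)>0$; the surplus will be at least $kg$. Choose an integer $b\ge p_1$ with $1/(b+1)<g/4$, and an integer $c\ge0$ with $2^{-c}b/\alpha\le g/4$. By \eqref{eq:level}, $b\,2^{l-c}\le kg/4$. The numbers $g,b,c$ depend only on $N$.

Let $Q$ be homogeneous of degree $k$ with $|Q|\le A\delta_{G_\mu}^{-N}$ and $\|q\|_{\mathbb{D}}\ge e^{-k^2}$. Take $p,l$ from the claim, and apply Proposition~\ref{prop:count} to the cells of piece $p$ at level $l$ and to the cells of each piece $p'\in\{1,\dots,b\}\setminus\{p\}$ at level $l-c$, counting zeros in the enlargements. By \eqref{eq:level} both levels tend to $\infty$ with $k$. For a cell of piece $p'\le b$ and level $i$ we have $3r=3R_{p'}r_i\le r_i$ and $m\ge\gamma_b2^{-i}$, so $(3r)^m\le\exp(-\gamma_b2^{-i}s_i)\le\frac12$ for large $i$ by Lemma~\ref{lem:cantor}(d). For $i\in\{l,l-c\}$ we have $k\le C2^i$ with $C=2^c/\gamma_{p_1}$, and $\log(1/r)\ge s_i$, so the error in \eqref{eq:count}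 satisfies
\[
\varepsilon\le\frac{C^24^i+C2^i\big(\log(96/R_b)+s_{i-1}\big)+\log^+A+2}{8^is_{i-1}}\longrightarrow0 .
\]
Thus $\varepsilon<\alpha-N<1-N$ for $k\ge k_0(N,A)$. For such $k$, each of the $2^l$ enlargements of piece $p$ contains more than $\alpha-N-(\alpha-N)=0$ zeros, hence at least one, and each of the $2^{l-c}$ enlargements of a piece $p'\ne p$ contains at least $k\gamma_{p'}2^{-(l-c)}-1$ zeros. The total number of zeros is at least
\[
2^l+\sum_{p'\le b,\ p'\ne p}\big(k\gamma_{p'}-2^{l-c}\big)\ \ge\ \frac{k\gamma_p}\beta+k\Big(1-\gamma_p-\frac g4\Big)-\frac{kg}4\ \ge\ k+kg-\frac{kg}2>k ,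
\]
where $\gamma_p(\frac1\beta-1)\ge g$ was used. This contradicts $\deg q\le k$, and Theorem~\ref{thm:counter} is proved. The hypothesis $N<1$ is what makes the window $[\alpha,\beta)\subset(N,1)$ available.

\section{Polynomials from $L^2$ extension: proof of Theorem~\ref{thm:threshold}}\label{sec:OT}

To apply Lemma~\ref{lem:criterion} we need homogeneous polynomials with $|Q_k|\approx e^{kv}$ at a given point and $|Q_k|$ not much larger than $e^{kv}$ elsewhere. On the line through the point a monomial does this, and we extend it by the Ohsawa--Takegoshi theorem \cite{OT}: \emph{if $\Omega$ is a bounded pseudoconvex domain, $\Pi$ a complex hyperplane and $\varphi$ a psh function on $\Omega$, then every holomorphic $f$ on $\Omega\cap\Pi$ with $\int_{\Omega\cap\Pi}|f|^2e^{-\varphi}<\infty$ has a holomorphic extension $F$ to $\Omega$ with $\int_\Omega|F|^2e^{-\varphi}\le C\int_{\Omega\cap\Pi}|f|^2e^{-\varphi}$, where $C$ depends only on the diameter of $\Omega$.} We use it for balls only. What matters is that $C$ does not depend on the weight.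

\begin{lemma}\label{lem:OT}
Let $n\ge2$. There is a constant $C_n$ such that for $\psi\in\mathcal{H}$, $k\ge1$, $k\le m<k+1$ and $z_0\in S$ with $\psi(z_0)>-\infty$ there is a homogeneous polynomial $Q$ of degree $k$ with $|Q(z_0)|=e^{m\psi(z_0)}$ and
\[
|Q(z)|\le C_n(k+1-m)^{-1/2}\,r^{-(n-1)}\exp\Big(m\sup_{B(z,r)}\psi\Big),\qquad z\in S,\ 0<r\le\tfrac12 .
\]
\end{lemma}

\begin{proof}
Let $L=\mathbb{C}z_0$, $B=B(0,1)$ and $f(\lambda z_0)=\lambda^ke^{m\psi(z_0)}$. By homogeneity of $\psi$,
\[
\int_{L\cap B}|f|^2e^{-2m\psi}=\int_{|\lambda|<1}|\lambda|^{2(k-m)}=\frac\pi{k+1-m};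
\]
this is where $m<k+1$ is needed. Apply the extension theorem $n-1$ times along a chain of linear subspaces from $L$ to $\mathbb{C}^n$. This gives $F\in O(B)$ with $F=f$ on $L\cap B$ and $\int_B|F|^2e^{-2m\psi}\le C/(k+1-m)$, $C=C(n)$. Let $Q(z)=\frac1{2\pi}\int_0^{2\pi}F(e^{i\theta}z)e^{-ik\theta}\,d\theta$ be the homogeneous part of degree $k$ of $F$. Then $Q=f$ on $L\cap B$, so $Q(z_0)=e^{m\psi(z_0)}$. By the Cauchy--Schwarz inequality $|Q(z)|^2\le\frac1{2\pi}\int_0^{2\pi}|F(e^{i\theta}z)|^2d\theta$; since $\psi$ and the volume are invariant under rotation, $\int_B|Q|^2e^{-2m\psi}\le C/(k+1-m)$.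

Let $z\in S$ and choose unitary coordinates with $z=(1,0)$. Restrict the last integral to the points $(\lambda,\lambda\xi)$ with $\frac14<|\lambda|<\frac12$, $\xi\in\mathbb{C}^{n-1}$, $\|\xi\|<r$, which lie in $B$. The volume element is $|\lambda|^{2(n-1)}d\lambda\,d\xi$, and the integrand is $|\lambda|^{2(k-m)}|Q(1,\xi)|^2e^{-2m\psi(1,\xi)}$ with $|\lambda|^{2(k-m)}\ge1$ because $m\ge k$. Since $(1,\xi)\in B(z,r)$,
\[
c_n\exp\Big(-2m\sup_{B(z,r)}\psi\Big)\int_{\|\xi\|<r}|Q(1,\xi)|^2\,d\xi\le\frac C{k+1-m}
\]
with $c_n=\int_{1/4<|\lambda|<1/2}|\lambda|^{2(n-1)}$. The sub-mean inequality for $|Q(1,\cdot)|^2$ on the ball $\|\xi\|<r$, whose volume is a constant times $r^{2(n-1)}$, finishes the proof.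
\end{proof}

Let $G=\{v<0\}$, $v\in\mathcal{H}$. We write nonzero points of $G$ as $tz$ with $z\in S$, $t>0$, and put $\rho=\rho_G(tz)$, $\delta=\delta_G(tz)$. Since $B(tz,\rho)\subset G$ and $t\le1/\delta_0(tz)$,
\begin{equation}\label{eq:basic}
v<-\log t\ \text{ on }B(z,\rho/t),\qquad \max(1,t,1/\rho)\le1/\delta .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
Let $n=2$ and $N>1$. With $\psi=v$, $m=k$ and $r=\rho/t$, Lemma~\ref{lem:OT} would give only $|Q(tz)|\le C_2\,t/\rho\le C_2\delta^{-2}$. Taking $m$ close to $k+1$ removes almost all of the factor $t$. Fix $0<\eta<\min(1,N-1)$ and $z_0\in S$ with $v(z_0)>-\infty$, and let $Q_k$ be given by Lemma~\ref{lem:OT} with $\psi=v$, $m=k+1-\eta$. With $r=\min(\frac12,\rho/t)$ and $C=C_2\eta^{-1/2}$, \eqref{eq:basic} gives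
\[
|Q_k(tz)|\le C\,t^k\max(2,t/\rho)\,t^{-(k+1-\eta)}=C\max\big(2t^{\eta-1},\,t^\eta/\rho\big).
\]
Choose $t_0>0$ with $B(0,2t_0)\subset G$. For $t\ge t_0$ the right side is at most $C\max(2t_0^{\eta-1},\delta^{-1-\eta})$. For $t<t_0$ we have $|Q_k(tz)|\le|Q_k(t_0z)|\le2Ct_0^{\eta-1}$, because $\rho_G(t_0z)\ge t_0$. Since $\delta\le1$ and $1+\eta<N$, we get $\sup_k\|Q_k\|_N<\infty$. Every point of $\{v>0\}$ has the form $xz_0$ with $x>0$ and $z_0$ as above, and
\[
\tfrac1k\log|Q_k(xz_0)|=\log x+\tfrac{k+1-\eta}k\,v(z_0)\longrightarrow v(xz_0)>0 .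
\]
Lemma~\ref{lem:criterion} applies.
\end{proof}

The dimension enters through the factor $r^{-(n-1)}$. For general $n$ the term $t^\eta/\rho$ becomes $t^{n-2+\eta}\rho^{-(n-1)}$, and \eqref{eq:basic} bounds it only by $\delta^{-(2n-3+\eta)}$.

\section{Proof of Theorem~\ref{thm:positive} under condition (D)}\label{sec:D}

\subsection*{The difficulty}
For small $N$ the factor $(t/\rho)^{n-1}$ is too large, and we must pay for it by lowering the weight. Suppose first that $v$ is finite and continuous on $S$. Given $\tau>0$, there is $r>0$ with $\sup_{B(z,r)}v\le v(z)+\tau/2$ for all $z\in S$. Lemma~\ref{lem:OT} with $\psi=v-\tau$, $m=k$ and this fixed $r$ gives $|Q_k(tz)|\le C_nr^{-(n-1)}e^{k(\log t+v(z)-\tau/2)}\le C_nr^{-(n-1)}$ on $G$, while $|Q_k|=e^{k(v-\tau)}$ blows up on the line through $z_0$ wherever $v>\tau$.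

In general $v$ is only usc. It is, however, continuous off open sets of small capacity, and such sets lie where some function of $\mathcal{H}$ is very negative. Adding a small multiple of that function to the weight changes it little at most points and lowers it a great deal on the bad set. This pays for $(t/\rho)^{n-1}$ unless $\rho$ is exponentially small in $k$, in which case the crude bound $|Q_k(tz)|\le(Ct)^k$ is already at most $\rho^{-N}$. The crossover occurs at $\rho\approx(Ct)^{-k/N}$, so for large $t$ the weight must be lowered by a large multiple of $\log t$. Since $v(z)<-\log t$ when $tz\in G$, it is enough to lower it by a large multiple of $|v|$. This is what (D) provides.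

\subsection*{Capacity}
Let $d=n-1$, $X=\mathbb{P}^d$, $\pi:\mathbb{C}^n\setminus\{0\}\to X$ the projection, $dd^c=\frac i\pi\partial\bar\partial$, and $\omega$ the Fubini--Study form, $\pi^*\omega=dd^c\log\|z\|$, so that $\int_X\omega^d=1$. A function $\varphi\not\equiv-\infty$ on $X$ belongs to $PSH(X,\omega)$ if $\varphi+g$ is psh for every local potential $g$ of $\omega$ (a smooth $g$ with $dd^cg=\omega$). In the chart $[1:\xi]$ one may take $g=\log\|(1,\xi)\|$, and $\psi(z)=\log|z_1|+\psi(1,z'/z_1)$ for $\psi\in\mathcal{H}$, $z=(z_1,z')$. Hence $\psi\mapsto\psi-\log\|z\|$ identifies $\mathcal{H}$ with $PSH(X,\omega)$, and on $S$ the two functions have the same values. For bounded $\varphi_1,\dots,\varphi_d\in PSH(X,\omega)$ the products $(\omega+dd^c\varphi_1)\wedge\dots\wedge(\omega+dd^c\varphi_d)$ are positive measures, multilinear in the factors. For Borel sets $E$ let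
\[
\operatorname{Cap}_\omega(E)=\sup\Big\{\int_E(\omega+dd^c\varphi)^d:\ \varphi\in PSH(X,\omega),\ 0\le\varphi\le1\Big\}.
\]
We use three facts from \cite{GZ}, which rests on \cite{BT}.
\begin{itemize}
\item[(F1)] For $\varphi\in PSH(X,\omega)$ and $\varepsilon>0$ there is an open set $O$ with $\operatorname{Cap}_\omega(O)<\varepsilon$ such that $\varphi|_{X\setminus O}$ is finite and continuous. (This is quasicontinuity together with $\operatorname{Cap}_\omega(\{\varphi<-s\})\to0$ as $s\to\infty$.)
\item[(F2)] For a compact non-pluripolar set $K$, for instance one with nonempty interior, the usc regularization $V_K^*$ of $V_K=\sup\{\varphi\in PSH(X,\omega):\varphi\le0\text{ on }K\}$ is a bounded function in $PSH(X,\omega)$, and $(\omega+dd^cV_K^*)^d$ is a probability measure carried by $K$.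
\item[(F3)] The set $\{\varphi\in PSH(X,\omega):\sup\varphi=0\}$ is compact in $L^1(X)$.
\end{itemize}

\begin{lemma}\label{lem:cap}
If $O\subset X$ is open and $\operatorname{Cap}_\omega(O)<\varepsilon<1$, there is $\varphi\in PSH(X,\omega)$ with $\sup\varphi=0$ and $\varphi\le-\varepsilon^{-1/d}$ on $O$.
\end{lemma}

\begin{proof}
For $O=\emptyset$ take $\varphi=0$. Otherwise let $K\subset O$ be compact with nonempty interior, $V=V_K^*$ and $T=\max(1,\sup V)$. The function $0$ competes in the definition of $V_K$, so $V\ge0$, and $V=0$ on the interior of $K$. From $\omega+dd^c(V/T)=T^{-1}(\omega+dd^cV)+(1-T^{-1})\omega$ we see that $V/T$ competes in the definition of capacity and, expanding the power, that $(\omega+dd^c(V/T))^d\ge T^{-d}(\omega+dd^cV)^d$. By (F2), $T^{-d}\le\operatorname{Cap}_\omega(K)<\varepsilon<1$. So $\sup V=T>\varepsilon^{-1/d}$, and $V-T$ has supremum $0$ and is at most $-\varepsilon^{-1/d}$ on the interior of $K$. Take compact sets $K$ whose interiors increase to $O$. By (F3) a subsequence of the functions $V-T$ converges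 in $L^1$ and almost everywhere to some $\varphi\in PSH(X,\omega)$ with $\sup\varphi=0$, and $\varphi\le-\varepsilon^{-1/d}$ almost everywhere on $O$. The sub-mean inequality for $\varphi+g$ over small balls, with $g$ a continuous local potential, gives the bound at every point of $O$.
\end{proof}

\subsection*{The weights}
Let $G,v,w$ be as in Theorem~\ref{thm:positive} and fix $N>0$. Subtracting a constant from $w$, we assume $w\le0$ on $S$, and we take $c(T)\ge0$. Fix $M\ge1$ with $v\le M$ on $\overline B(0,2)$ and put $\Lambda=2(n-1)(1+M/N)$.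

For $j\ge2$, (F1) and Lemma~\ref{lem:cap} with $\varepsilon=j^{-4d}$ give an open $O_j\subset X$ and $\varphi_j\in\mathcal{H}$ such that $v$ is finite and continuous on the compact set $K_j=S\setminus\pi^{-1}(O_j)$, $\max_S\varphi_j=0$, and $\varphi_j\le-j^4$ on $S\setminus K_j$. Let $\eta_j=j^{-2}$. By unitary invariance, normalized surface measure on $S$ projects to $\omega^d$, so (F3) bounds the $\varphi_j$ in $L^1(S)$. Hence $\sum_j\|\eta_j\varphi_j\|_{L^1(S)}<\infty$, and $\eta_j\varphi_j\to0$ almost everywhere on $S$ and, by homogeneity, on $\mathbb{C}^n$. So almost every $z_0\in\{v>0\}$ has the properties that $w(z_0)$ and all $\varphi_j(z_0)$ are finite and $\eta_j\varphi_j(z_0)\to0$. Fix such a $z_0$. By Lemma~\ref{lem:criterion} it suffices to find polynomials of bounded norm $\|\cdot\|_N$ that are unbounded at $z_0$.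

Choose $\tau,\eta\in(0,1)$ so small that, with $\tau'=\tau+\frac\eta2c(2)$,
\begin{equation}\label{eq:limit}
(1-\eta)v(z_0)+\eta w(z_0)-\tau'>0 .
\end{equation}
The set where $v$ oscillates at scale $r$ is
\[
E_r=\Big\{z\in S:\ \max_{\overline B(z,4r)}v>v(z)+\tau/2\Big\},
\]
and it increases with $r$. The function $z\mapsto\max_{\overline B(z,4r)}v$ is usc: if $z_l\to z$, maximizers in $\overline B(z_l,4r)$ accumulate at points of $\overline B(z,4r)$, and $v$ is usc. So on $K_j$ the functions $\max_{\overline B(z,4r)}v-v(z)$ are usc, and they decrease to $0$ as $r\downarrow0$. The compact subsets of $K_j$ where they are at least $\tau/2$ decrease to the empty set, so they are empty for small $r$. Thus there are $r_j\in(0,\frac18)$, $r_j\downarrow0$, with $E_{r_j}\subset S\setminus K_j$.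

For $j$ with $\eta_j\le\eta/2$ let
\[
\psi_j=(1-\eta)v+(\eta-\eta_j)w+\eta_j\varphi_j-\tau' .
\]
The coefficients are positive with sum $1$, so $\psi_j\in\mathcal{H}$, and $\psi_j(z_0)$ is finite and tends to the left side of \eqref{eq:limit}. Let $v^-=\max(-v,0)$.

\begin{lemma}\label{lem:weights}
\begin{enumerate}
\item[(i)] $\psi_j\le v-\tau$ on $\mathbb{C}^n$.
\item[(ii)] There is $j_0$ such that $\psi_j\le v-\Lambda(1+v^-)$ on $E_{r_j}$ for $j\ge j_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Where $v=-\infty$ also $\psi_j=-\infty$, so consider points of $S$ with $v$ finite; for (i) this suffices by homogeneity. Since $w\le0$ on $S$ and $\eta-\eta_j\ge\eta/2$, we have $\psi_j-v\le-\eta v+\frac\eta2w+\eta_j\varphi_j-\tau'$.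

(i) By $\varphi_j\le0$ and (D) with $T=2$, the right side is at most $-\eta v+\frac\eta2(2v+c(2))-\tau'=-\tau$.

(ii) On $E_{r_j}$ we have $\eta_j\varphi_j\le-j^2$. If $v>0$, then $\psi_j-v\le-j^2$. If $v\le0$, (D) with $T=2+2\Lambda/\eta$ gives $\psi_j-v\le-\eta v+\frac\eta2(Tv+c(T))-j^2=-\Lambda v^-+\frac\eta2c(T)-j^2$. Take $j_0$ with $j_0^2\ge\Lambda+\frac\eta2c(T)$.
\end{proof}

\subsection*{The polynomials}
The gain $e^{-\tau k}$ from (i) must pay for the oscillation, $e^{\tau k/2}$, and for the factor $r_j^{-(n-1)}$. So we let $j$ grow slowly with $k$: put $j(k)=\max\{j\le k:\ r_j^{-(n-1)}\le e^{\tau k/2}\}$. Each fixed $j$ belongs to this set for large $k$, so $j(k)\to\infty$. For large $k$ let $Q_k$ be given by Lemma~\ref{lem:OT} with $\psi=\psi_j$, $j=j(k)$, $m=k$ and base point $z_0/\|z_0\|$. By homogeneity $\frac1k\log|Q_k(z_0)|=\psi_{j(k)}(z_0)$, which tends to a positive limit by \eqref{eq:limit}. It remains to show that $|Q_k(tz)|\le C\delta^{-N}$ for $tz\in G$, with $C=2^{n-1}C_n$, in the notation of \eqref{eq:basic}. Let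 $L=1+\log^+t$.

\emph{Crude bound.} Take $r=\frac12$. By (i), $\psi_j\le M$ on $B(z,\frac12)$, and $M\ge1$, so $|Q_k(tz)|\le C(e^Mt)^k\le Ce^{kML}$.

\emph{Case 1: $\sup_{B(z,r_j)}v\le-\log t+\tau/2$.} Take $r=r_j$. By (i),
\[
|Q_k(tz)|\le C_nt^k\,r_j^{-(n-1)}e^{k(-\log t+\tau/2-\tau)}\le C_n .
\]

\emph{Case 2: $\sup_{B(z,r_j)}v>-\log t+\tau/2$.} By \eqref{eq:basic}, $r=\rho/t<r_j$. We show that $B(z,r)$ lies in the cone over $E_{r_j}$. Let $\xi\in B(z,r)$ and $\xi'=\xi/\|\xi\|$; note that $\|\xi\|\ge\frac12$. Since $B(\xi,2r_j)\supset B(z,r_j)$ and $v(\xi)<-\log t$, we have $\sup_{B(\xi,2r_j)}v>v(\xi)+\tau/2$. Dividing by $\|\xi\|$ maps $B(\xi,2r_j)$ into $B(\xi',4r_j)$ and shifts both sides by the same constant, so $\xi'\in E_{r_j}$. Moreover $v(\xi')=v(\xi)-\log\|\xi\|<-\log t+\log2$, so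
\[
1+v^-(\xi')\ge\max(1,\,1+\log t-\log2)\ge\max(1,\log^+t)\ge L/2 .
\]
By (ii) and homogeneity, $\psi_j(\xi)\le v(\xi)-\Lambda L/2\le-\log t-\Lambda L/2$. Lemma~\ref{lem:OT} with this $r$ gives
\[
|Q_k(tz)|\le C_n(t/\rho)^{n-1}e^{-k\Lambda L/2}.
\]
If $\rho\le e^{-kML/N}$, the crude bound gives $|Q_k(tz)|\le C\rho^{-N}\le C\delta^{-N}$. Otherwise $1/\rho<e^{kML/N}$ and $t\le e^{kL}$, so $(t/\rho)^{n-1}\le e^{(n-1)kL(1+M/N)}=e^{k\Lambda L/2}$ and $|Q_k(tz)|\le C_n$.

Since $\delta\le1$, we have $\|Q_k\|_N\le C$ for all large $k$. By Lemma~\ref{lem:criterion}, $G$ is an $O^{(N)}$-domain of holomorphy, and $N>0$ was arbitrary. This proves the first assertion of Theorem~\ref{thm:positive}.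

\section{Two cases in which (D) holds}\label{sec:special}

\subsection*{Bounded domains}
For $n=1$ see the introduction. Let $n\ge2$ and $G\subset B(0,R)$ with $R\ge1$. For $z\in S$ we have $Rz\notin G$, so $v(z)\ge-\log R$. Then $w=\log\|z\|$ vanishes on $S$ and satisfies (D) with $c(T)=T\log R$. This proves (1).

\subsection*{No mass on $\{h=0\}$}
Let $n=2$. Represent points of $\mathbb{P}^1$ by unit vectors $\xi\in S$ and let $z\wedge\xi=z_1\xi_2-z_2\xi_1$. On unit vectors $|z\wedge\xi|\le1$, and $|z\wedge\xi|$ is a metric on $\mathbb{P}^1$: taking norms in the identity $(z'\wedge\xi)z+(\xi\wedge z)z'+(z\wedge z')\xi=0$ gives the triangle inequality. For a finite positive measure $\sigma$ on $\mathbb{P}^1$ let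
\[
p_\sigma(z)=\int\log|z\wedge\xi|\,d\sigma(\xi).
\]
As in Section~\ref{sec:zeros}, $p_\sigma$ is psh. It satisfies $p_\sigma(\lambda z)=p_\sigma(z)+\sigma(\mathbb{P}^1)\log|\lambda|$ and $p_\sigma\le0$ on $S$, and it is integrable on $S$ because $\int_S\log|z\wedge\xi|$ is finite and, by unitary invariance, independent of $\xi$.

Let $\mu$ be the Riesz measure of $v$, that is, $\mu=\omega+dd^c(v-\log\|z\|)$, which has the same mass $1$ as $\omega$. For $\xi$ proportional to $(1,a)$ the function $\log|(1,\zeta)\wedge\xi|$ differs from $\log|\zeta-a|$ by a constant, and for $\xi=(0,1)$ it is $0$; the other chart is symmetric. So $\log|z\wedge\xi|$ has Riesz measure the unit mass at $\xi$, and $p_\mu\in\mathcal{H}$ has Riesz measure $\mu$ by Fubini's theorem. The difference $v-p_\mu$ is an integrable function on $\mathbb{P}^1$ with vanishing Laplacian, hence almost everywhere equal to a constant $c_v$ by Weyl's lemma and the maximum principle. Thus $v=c_v+p_\mu$ everywhere.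

Regard $v|_S$ as a function on $\mathbb{P}^1$ and assume $\mu(\{v=-\infty\})=0$. We obtain $w$ by increasing the part of $\mu$ that lies where $v$ is very negative. Choose $0\le m_i\uparrow\infty$ with $\mu(\{v<-m_i\})\le4^{-i}$ for $i\ge1$. Let $Y_i=\{v\ge-m_i\}$, which is compact because $v$ is usc, and nonempty because $\mu(Y_i)\ge\frac34$. Let $\theta_i$ and $\mu_i$ be the restrictions of $\mu$ to $Y_i$ and to its complement, and put
\[
\sigma=\sum_{i\ge1}2^i\mu_i,\qquad w=p_\sigma+\big(1-\sigma(\mathbb{P}^1)\big)\log\|z\| .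
\]
Since $\sigma(\mathbb{P}^1)\le\sum_i2^{-i}=1$, we have $w\in\mathcal{H}$. On $S$ we have $w=\sum_l2^lp_{\mu_l}\le2^ip_{\mu_i}\le0$ for every $i$.

We compare $p_{\mu_i}$ with $v=c_v+p_{\mu_i}+p_{\theta_i}$ by bounding $p_{\theta_i}$ from below. On $Y_i$, where $v$ is finite, $p_{\theta_i}=v-c_v-p_{\mu_i}\ge-m_i-c_v$. This bound on the set carrying $\theta_i$ spreads to all of $S$. For $z\in S$ let $z'$ be a point of $Y_i$ nearest to $z$. For $\xi\in Y_i$ we have $|z'\wedge\xi|\le|z'\wedge z|+|z\wedge\xi|\le2|z\wedge\xi|$, so $p_{\theta_i}(z)\ge p_{\theta_i}(z')-\log2\ge-m_i-c_v-\log2$. Hence $p_{\mu_i}\le v+m_i+\log2$ and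
\[
w\le2^i(v+m_i+\log2)\quad\text{on }S .
\]
Given $T>0$, choose $i$ with $2^i\ge T$ and let $c(T)=2^i(m_i+\log2)$. Where $v\le0$ we have $2^iv\le Tv$, so $w\le Tv+c(T)$; where $v>0$ we have $w\le0\le Tv$. So (D) holds, which proves (2) and completes the proof of Theorem~\ref{thm:positive}.

\begin{remark}\label{rem:mass}
The hypothesis in (2) cannot simply be dropped. For the domains $G_\mu$ of Section~\ref{sec:zeros}, the Riesz measure of $v_\mu$ is the image of $\mu$ under $\xi\mapsto[1:\xi]$. In the counterexamples it lives entirely on $\{h=0\}$. A point of $\operatorname{supp}\nu$ lies in a disc $\overline D(x_I,r_i)$ for every $i$, and \eqref{eq:upot} bounds the potential of $\nu$ there by $-2^{-i}(s_i-\log3)\to-\infty$. For the measure of Section~\ref{sec:one}, a point of $\Phi_p(\operatorname{supp}\nu)$ lies in a cell of piece $p$ of every level $i$, where $u\le-\gamma_p2^{-i}s_i\to-\infty$.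
\end{remark}

\begin{thebibliography}{9}

\bibitem{BT}
Bedford and Taylor, Acta Math. \textbf{149} (1982).

\bibitem{EDH}
\emph{Existence domains of holomorphic functions of restricted growth},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1987-304-01/\allowbreak S0002-9947-1987-0906821-9/\allowbreak S0002-9947-1987-0906821-9.pdf}

\bibitem{GZ}
Guedj and Zeriahi, \emph{Intrinsic capacities on compact K\"ahler manifolds}, J. Geom. Anal. \textbf{15} (2005).

\bibitem{OT}
Ohsawa and Takegoshi, Math. Z. \textbf{195} (1987).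

\end{thebibliography}
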